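# Every locally pseudocompact group is a $V$-group

## 1. The theorem and its vocabulary

**Theorem 1.** Every locally pseudocompact group is a $V$-group.

This answers, with yes, a problem of S. A. Antonyan and M. Sanchis, whose source is "Topological Groups and Related Structures": is every locally pseudocompact group a $V$-group? Let us unpack the words.

All topological groups are Hausdorff, hence Tychonoff, and $e$ denotes the identity. Let $G$ be a topological group.

**Definition.** A *$G$-space* is a Tychonoff space $X$ with a continuous action $G\times X\to X$. An *equivariant embedding* of a $G$-space $X$ into a $G$-space $Y$ is a topological embedding $f\colon X\to Y$ with $f(gx)=gf(x)$ for all $g\in G$, $x\in X$. The group $G$ is a *$V$-group* if every Tychonoff $G$-space can be equivariantly embedded into a compact Hausdorff $G$-space.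

Every Tychonoff space embeds in a compact Hausdorff space. The question is whether the compact space can carry the action too, *jointly continuously*. For example, $\mathbb R$ acts on itself by translation. The space $[-\infty,\infty]$, with both ends fixed, is a compact $\mathbb R$-space that contains it.

**Definition.** A Tychonoff space is *pseudocompact* if every continuous real-valued function on it is bounded. A space is *locally pseudocompact* if every point has a neighborhood whose closure is pseudocompact.

Compact spaces are pseudocompact. Here is a group for which the notion is new. Let $G\subset\{0,1\}^{\omega_1}$ be the set of all points with countable support, a subgroup of the compact group $(\mathbb Z/2)^{\omega_1}$. Given a sequence in $G$, all its terms are supported in one countable set $A$. The points supported in $A$ form a compact subset of $G$ (a copy of $\{0,1\}^A$), so the sequence has a cluster point in $G$. An unbounded continuous function would give a sequence $x_n$ with $|f(x_n)|>n$, which can have no cluster point. So $G$ is pseudocompact. It is dense in $\{0,1\}^{\omega_1}$, since basic open sets restrict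 finitely many coordinates, and it is a proper subgroup. A locally compact subgroup of a Hausdorff group is closed, so $G$ is not locally compact.

**Definition.** A group $G$ is *locally precompact* if it is a dense topological subgroup of a locally compact group $L$, its Weil completion ($L$ is unique up to an isomorphism fixing $G$). It is *precompact* if $L$ is compact.

For example, $\mathbb Q$ is locally precompact with $L=\mathbb R$.

The known results that frame the problem are these. Every locally compact group is a $V$-group (J. de Vries). Every $\omega$-narrow $V$-group is locally precompact (Megrelishvili and Scarr). Here $G$ is *$\omega$-narrow* if for each neighborhood $U$ of $e$ there is a countable $E\subset G$ with $EU=G$. Moreover (Antonyan and Sanchis), if $G$ is locally pseudocompact, then a $G$-space $X$ embeds equivariantly into a compact Hausdorff $G$-space whenever $X$ is first countable, or a $k_{\mathbb R}$-space, or locally pseudocompact. Theorem 1 removes all conditions on $X$.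

The proof isolates what is used about $G$. On a locally compact group $L$ fix a **right** Haar (Radon) measure $\rho$, so $\rho(Bx)=\rho(B)$.

**Definition.** A locally precompact group $G$ with completion $L$ is *thick* if every compact $C\subset L\setminus G$ has $\rho(C)=0$. In other words, $G$ meets every compact set of positive Haar measure.

A locally compact $G$ is thick, since then $L=G$. The group $\mathbb Q$ is not: remove from $[0,1]$ an open set of measure less than $1$ that contains all rationals.

**Theorem 2.** Every thick locally precompact group is a $V$-group. This properly extends Theorem 1: there is a precompact metrizable thick group that is not locally pseudocompact.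

**Theorem 3.** Let $G$ be dense in a locally compact group $L$, let $N$ be a compact normal subgroup of $L$ with $K=L/N$ metrizable, and let $H$ be the image of $G$ in $K$. If $H\subset\bigcup_{n\in\omega}C_n$ with $C_n\subset K$ closed and $HC_n\neq K$ for all $n$, then $G$ is **not** a $V$-group.

**Corollary 4.** A $\sigma$-compact group is a $V$-group if and only if it is locally compact. A countable group is a $V$-group if and only if it is discrete.

So $\mathbb Q$ is not a $V$-group, and "locally pseudocompact" in Theorem 1 cannot be weakened to "locally precompact". These notes do not settle which locally precompact groups covered by neither Theorem 2 nor Theorem 3 are $V$-groups.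

The hypotheses of Theorems 2 and 3 exclude each other, and one can see this directly. Let $q\colon L\to K$ be the quotient map, choose $y_n\in L$ with $q(y_n)\notin HC_n$, and put $C_n'=q^{-1}(C_n)$. Then $G\subset\bigcup_n C_n'$ and $Gy_n\cap C_n'=\emptyset$. If $G$ were thick, take a compact neighborhood $Q$ of $e$ in $L$. The compact set $(Q\cap C'_n)y_n^{-1}$ misses $G$, so $\rho(Q\cap C_n')=0$ by right invariance. The set $Q\setminus\bigcup_nC_n'$ misses $G$, so by inner regularity it is null too. Hence $\rho(Q)=0$, which is absurd.

## 2. Compactifications and $\alpha$-uniform functions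

We first turn the existence of an equivariant embedding into the existence of functions on $X$.

**Definition.** Let $X$ be a $G$-space. A bounded continuous $F\colon X\to\mathbb R$ is *$\alpha$-uniform* if for every $\varepsilon>0$ there is a neighborhood $V$ of $e$ in $G$ with $|F(vx)-F(x)|\le\varepsilon$ for all $v\in V$, $x\in X$.

For $\mathbb R$ acting on itself by translation, the $\alpha$-uniform functions are the bounded uniformly continuous ones. The function $F(x)=\sin(x^2)$ is bounded and continuous but not $\alpha$-uniform: with $x=\sqrt{2\pi k}$ and $v=\sqrt{2\pi k+\pi/2}-\sqrt{2\pi k}$ we get $F(x+v)-F(x)=1$, and $v\to0$ as $k\to\infty$.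

**Lemma 5.** $X$ embeds equivariantly in a compact Hausdorff $G$-space if and only if for each $x_0\in X$ and each open $O\ni x_0$ there is an $\alpha$-uniform $F$ with $F(x_0)\ne0$ and $F=0$ off $O$.

*Proof.* Suppose $X\subset Y$ with $Y$ a compact Hausdorff $G$-space. We claim that each $f\in C(Y)$ is $\alpha$-uniform. Let $\varepsilon>0$. By continuity of $(v,y')\mapsto f(vy')$ at $(e,y)$, each $y\in Y$ has an open $O_y\ni y$ and a neighborhood $V_y$ of $e$ such that $|f(vy')-f(y)|<\varepsilon/2$ for $v\in V_y$, $y'\in O_y$. Taking also $v=e$ we get $|f(vy')-f(y')|<\varepsilon$ there. Finitely many $O_{y_i}$ cover $Y$, and $V=\bigcap_iV_{y_i}$ works. Now write $O=X\cap O''$ with $O''$ open in $Y$, take $f\in C(Y)$ with $f(x_0)=1$ and $f=0$ off $O''$, and restrict $f$ to $X$.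

Conversely, let $\mathcal A$ be the set of all $\alpha$-uniform functions, with the sup norm. Put $(gf)(x)=f(g^{-1}x)$. Two facts about $\mathcal A$ are needed.

First, $\mathcal A$ is invariant under this action: $(gf)(vx)-(gf)(x)=f\bigl((g^{-1}vg)\,g^{-1}x\bigr)-f(g^{-1}x)$, and $g^{-1}vg$ is close to $e$ when $v$ is. Clearly $\|gf\|=\|f\|$.

Second, $g\mapsto gf$ is norm continuous: substituting $y=g_0^{-1}x$,
$$\|gf-g_0f\|=\sup_y|f(g^{-1}g_0y)-f(y)|,$$
which is small when $g^{-1}g_0$ is close to $e$.

Let $P=\prod_{f\in\mathcal A}[-\|f\|,\|f\|]$, let $\iota\colon X\to P$, $\iota(x)_f=f(x)$, and let $Y$ be the closure of $\iota(X)$, a compact Hausdorff space. The group acts on $P$ by $(gy)_f=y_{g^{-1}f}$. This is a left action, because $(g(hy))_f=(hy)_{g^{-1}f}=y_{h^{-1}g^{-1}f}=((gh)y)_f$. Each $g$ permutes coordinates, so it acts as a homeomorphism. Also $\iota(gx)_f=f(gx)=(g^{-1}f)(x)=(g\,\iota(x))_f$, so $\iota$ is equivariant, $\iota(X)$ is invariant, and hence $Y$ is invariant.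

The action on $Y$ is jointly continuous. Indeed $|y_f-y_{f'}|\le\|f-f'\|$ holds on $\iota(X)$, hence on $Y$, so for $y,y_0\in Y$
$$|(gy)_f-(g_0y_0)_f|\le\|g^{-1}f-g_0^{-1}f\|+|y_{g_0^{-1}f}-(y_0)_{g_0^{-1}f}|,$$
and both terms tend to $0$ as $(g,y)\to(g_0,y_0)$.

Finally, by hypothesis $\mathcal A$ separates points from closed sets, so $X$ has the initial topology for $\mathcal A$. Since $X$ is Hausdorff, $\iota$ is injective. So $\iota$ is an embedding. $\square$

## 3. Supremum convolution: locally compact groups, and its failure for $\mathbb Q$

Fix $x_0\in O\subset X$. An ordinary continuous $f$ with $f(x_0)=1$ and $f=0$ off $O$ exists, and we must make it $\alpha$-uniform without losing too much.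

If $G$ is discrete, take $V=\{e\}$: every bounded continuous function is $\alpha$-uniform, and there is nothing to do.

Let $G$ be locally compact. Choose a symmetric open $V\ni e$ and an open $O'\ni x_0$ with $VO'\subset O$, then a continuous $f\colon X\to[0,1]$ with $f(x_0)=1$ and $f=0$ off $O'$, and $\varphi\in C_c(G)$ with $0\le\varphi\le 1$, $\varphi(e)=1$, $\operatorname{supp}\varphi\subset V$. Put
$$F(x)=\sup_{g\in G}\varphi(g)f(gx).$$
Then $F(x_0)\ge1$. If $F(x)\neq0$, there is $g\in V$ with $gx\in O'$, so $x\in V^{-1}O'=VO'\subset O$. Substituting $g\to gh^{-1}$ we get $F(hx)=\sup_g\varphi(gh^{-1})f(gx)$, so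
$$|F(hx)-F(x)|\le\sup_g|\varphi(gh^{-1})-\varphi(g)|\to0\qquad(h\to e),$$
because functions in $C_c(G)$ are uniformly continuous. And $F$ is continuous, because it is the supremum of a jointly continuous function over the *compact* set $\operatorname{supp}\varphi$. By Lemma 5, $G$ is a $V$-group. This proves de Vries's theorem by hand.

Now try this for a locally precompact group, with $\varphi\in C_c(L)$ and $g$ running over $G$. Everything survives except continuity. A supremum of continuous functions is lower semicontinuous, but upper semicontinuity used compactness inside $G$. It really fails. Let $G=\mathbb Q$ act by translation on the first coordinate of $X=\mathbb Q\times T$, where $T=\{1,2,\dots\}\cup\{\infty\}$ is a convergent sequence. Let $y=1/\sqrt2$ and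
$$f(x,n)=\max(0,\,1-n|x-y|),\qquad f(x,\infty)=0 .$$
The function $f$ is continuous: at $(q,\infty)$, with $\eta=|q-y|>0$, it vanishes when $|x-q|<\eta/2$ and $n>2/\eta$. Take $\varphi(g)=\max(0,1-|g|)$. Letting rational $g$ tend to $y$ gives $F(0,n)\ge1-y>0$ for all $n<\infty$, while $F(0,\infty)=0$. So $F$ is discontinuous at $(0,\infty)$. The bumps escaped through the irrational number $y$, where $\mathbb Q$ has a hole.

An *average* would not see these bumps, as their integrals are at most $1/n$. But an average over what? The completion $L$ does not act on $X$, so $f(gx)$ makes sense only for $g\in G$. And $\mathbb Q$ is a null set in $\mathbb R$.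

## 4. Averaging against the trace of Haar measure

This section proves the first sentence of Theorem 2. The point is that a thick group, even one that is not measurable in $L$, carries a usable trace of Haar measure: a Borel set that misses $G$ is null. A bump that escapes through a hole of $G$ then has vanishing mass.

Let $G$ be thick and locally precompact with completion $L$, let $X$ be a $G$-space, and let $O\ni x_0$ be open. As before choose an open symmetric neighborhood $V$ of $e$ in $G$ and an open $O'\ni x_0$ with $VO'\subset O$, and a continuous $f\colon X\to[0,1]$ with $f(x_0)=1$, $f=0$ off $O'$. Choose $\tilde V$ open in $L$ with $\tilde V\cap G=V$, and $\varphi\in C_c(L)$ with $\varphi\ge0$, $\varphi(e)>0$, $\operatorname{supp}\varphi\subset\tilde V$. Let $m=\varphi\rho$, a finite Radon measure on $L$.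

**Step 1: a measure on $G$.** *The aim is to define $\int_G\theta\,dm_G$ for functions $\theta$ on $G$ and to compute it on $L$.* Let $B\subset L$ be Borel with $B\cap G=\emptyset$. Every compact subset of $B$ is $\rho$-null by thickness, hence $m$-null, so $m(B)=0$ by inner regularity of $m$. Consequently, if $B\cap G=B'\cap G$, then the symmetric difference of $B$ and $B'$ misses $G$, and $m(B)=m(B')$. So
$$m_G(B\cap G):=m(B)$$
is well defined on the traces of Borel sets of $L$, which are exactly the Borel sets of $G$. It is countably additive: if the traces $B_i\cap G$ are pairwise disjoint, replacing $B_i$ by $B_i\setminus\bigcup_{j<i}B_j$ does not change them, and $m$ is countably additive.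

Let $\theta\colon G\to[0,1]$ be Borel. Define recursively $A_n=\{\theta-\sum_{k<n}2^{-k}1_{A_k}\ge2^{-n}\}$ for $n\ge1$. The remainder after $n$ steps lies in $[0,2^{-n}]$, so $\theta=\sum_{n\ge1}2^{-n}1_{A_n}$. Write $A_n=B_n\cap G$ with $B_n$ Borel in $L$. Then $\tilde\theta=\sum_n2^{-n}1_{B_n}\colon L\to[0,1]$ is a Borel extension of $\theta$, and $\int_G\theta\,dm_G=\sum_n2^{-n}m(B_n)=\int_L\tilde\theta\,\varphi\,d\rho$. Two bounded Borel extensions of $\theta$ differ only on a Borel set that misses $G$, which is $m$-null. So for *every* bounded Borel extension $\tilde\theta$ of $\theta$,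
$$\int_G\theta\,dm_G=\int_L\tilde\theta\,\varphi\,d\rho. \tag{1}$$

Define
$$F(x)=\int_Gf(gx)\,dm_G(g)\qquad(x\in X).$$
It satisfies $0\le F\le m(L)$.

**Step 2: $F=0$ off $O$.** *This is the localization.* Since $m(L\setminus\tilde V)=0$, the measure $m_G$ is concentrated on $V$. If $F(x)\ne0$, there is $g\in V$ with $f(gx)\neq0$, so $gx\in O'$ and $x\in V^{-1}O'=VO'\subset O$.

**Step 3: $F(x_0)>0$.** *The average must not lose the point $x_0$.* The set $\{g\in G:f(gx_0)>1/2\}$ is open in $G$ and contains $e$, so it equals $B\cap G$ for some $B$ open in $L$ with $e\in B$. Hence $F(x_0)\ge\frac12m(B)=\frac12\int_B\varphi\,d\rho>0$, as $\varphi(e)>0$ and $\rho$ is positive on nonempty open sets.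

**Step 4: $F$ is continuous.** *This is where the supremum failed. There is no countability assumption on $X$, so dominated convergence is not available, and we use thickness once more.* Let $x_1\in X$, $\varepsilon>0$. For each $g\in G$, continuity of $(h,x)\mapsto f(hx)$ at $(g,x_1)$ gives an open $W_g\ni g$ in $L$ and an open $O_g\ni x_1$ with
$$|f(hx)-f(hx_1)|<\varepsilon\qquad(h\in W_g\cap G,\ x\in O_g).$$
The closed set $L\setminus\bigcup_{g\in G}W_g$ misses $G$, so it is $m$-null by Step 1. By inner regularity there is a compact $Q\subset\bigcup_gW_g$ with $m(L\setminus Q)<\varepsilon$. Finitely many $W_{g_1},\dots,W_{g_k}$ cover $Q$, so $m(L\setminus\bigcup_iW_{g_i})<\varepsilon$. For $x\in\bigcap_iO_{g_i}$ the integrand changes by less than $\varepsilon$ on $G\cap\bigcup_iW_{g_i}$, and by at most $1$ on the rest of $G$, which has $m_G$-measure less than $\varepsilon$. So $|F(x)-F(x_1)|\le\varepsilon m(L)+\varepsilon$.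

**Step 5: $F$ is $\alpha$-uniform.** *The translation is moved from $f$ to $\varphi$.* Fix $x\in X$, $h\in G$, put $\theta(g)=f(gx)$, and let $\tilde\theta\colon L\to[0,1]$ be a Borel extension. Since $gh\in G$ for $g\in G$, the function $g\mapsto\tilde\theta(gh)$ is a Borel extension of $g\mapsto f(ghx)$. By (1) and right invariance of $\rho$,
$$F(hx)=\int_L\tilde\theta(gh)\varphi(g)\,d\rho(g)=\int_L\tilde\theta(g)\varphi(gh^{-1})\,d\rho(g).$$
So
$$|F(hx)-F(x)|\le\int_L|\varphi(gh^{-1})-\varphi(g)|\,d\rho(g).$$
The bound does not depend on $x$. For $h$ in a compact neighborhood $Q$ of $e$ in $L$ the integrand vanishes off the compact set $(\operatorname{supp}\varphi)Q\cup\operatorname{supp}\varphi$, and it tends to $0$ uniformly as $h\to e$ by uniform continuity of $\varphi$. So the bound tends to $0$ as $h\to e$.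

By Lemma 5, $X$ embeds equivariantly in a compact Hausdorff $G$-space. Hence every thick locally precompact group is a $V$-group. $\blacksquare$

## 5. Locally pseudocompact groups are thick

**Lemma 6.** Let $G$ be locally pseudocompact. Then (a) $G$ is locally precompact; (b) $G$ meets every nonempty $G_\delta$-subset of its completion $L$; (c) $G$ is thick.

Together with Section 4 this proves Theorem 1. Throughout, $P$ is a neighborhood of $e$ whose closure $\overline P$ in $G$ is pseudocompact, and $U=U^{-1}\subset P$ is an open neighborhood of $e$.

**Step (a): local precompactness.** *We show that $U$ is totally bounded; otherwise it would contain infinitely many uniformly spread open sets, which pseudocompactness forbids.* Suppose that for some neighborhood $V$ of $e$ no finite $E\subset U$ satisfies $U\subset EV$. Choose inductively $x_n\in U\setminus\bigcup_{i<n}x_iV$, and an open $W=W^{-1}\ni e$ with $W^4\subset V$. Suppose some $yW$ met both $x_nW$ and $x_mW$ with $n<m$, say $yw_1=x_nw_2$ and $yw_3=x_mw_4$. Then $x_n^{-1}x_m=w_2w_1^{-1}w_3w_4^{-1}\in W^4\subset V$, a contradiction. So each point $y$ has a neighborhood $yW$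 that meets at most one of the sets $x_nW\cap U$. These are open subsets of $\overline P$ containing $x_n$, and they form a locally finite, pairwise disjoint family. Choose continuous $f_n\colon\overline P\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ off $x_nW\cap U$. By local finiteness $\sum_nf_n$ is continuous on $\overline P$, and it is unbounded. This contradicts pseudocompactness.

So for every neighborhood $V$ of $e$ there is a finite $E$ with $U\subset EV$. Since $U=U^{-1}$, also $U\subset V^{-1}E^{-1}$. Hence $U$ is precompact in the left and in the right uniformity. Intersecting the members of a finite cover by left-small sets with those of a finite cover by right-small sets, we see that $U$ is precompact in the join of the two. Let $L$ be the Raikov completion of $G$, a topological group that contains $G$ densely and is complete in this join. The closure of $U$ in $L$ is then compact. It is a neighborhood of $e$, because if $\tilde U$ is open in $L$ with $\tilde U\cap G=U$, then $U$ is dense in $\tilde U$. So $L$ is locally compact.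

**Step (b): every nonempty $G_\delta$ meets $G$.** *A $G_\delta$ that misses $G$ would produce an unbounded continuous function $1/h$.* Let $E=\bigcap_{n\ge1}O_n\ne\emptyset$ with $O_n$ open in $L$, and suppose $E\cap G=\emptyset$. Pick $x\in E$ and $\tilde U$ open in $L$ with $\tilde U\cap G=U$. As $G$ is dense, it meets the open set $\tilde Ux^{-1}$, so $gx\in\tilde U$ for some $g\in G$. The set $gE$ also misses $G$. Replacing $E$, $O_n$, $x$ by $gE$, $gO_n$, $gx$, we may assume $x\in\tilde U\cap E$. Choose continuous $h_n\colon L\to[0,1]$ with $h_n(x)=0$ and $h_n=1$ off $O_n$, and put $h=\sum_{n\ge1}2^{-n}h_n$. Then $h(x)=0$, and $h>0$ off $E$, in particular on $G$. So $1/h$ is continuous on $\overline P\subset G$. Since $U$ is dense in $\tilde U\ni x$, $h$ takes arbitrarily small values on $U\subset\overline P$, so $1/h$ is unbounded. This contradicts pseudocompactness.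

**Step (c): thickness.** *A compact set of positive measure that misses $G$ will be shown to contain a nonempty $G_\delta$, namely a coset of a compact group; (b) then gives the contradiction.* Suppose $C\subset L\setminus G$ is compact with $\rho(C)>0$.

We first move $C$ into a $\sigma$-compact group. Let $L_0$ be an open $\sigma$-compact subgroup of $L$, for instance the one generated by a compact symmetric neighborhood of $e$. Finitely many cosets $L_0y$ cover $C$, so $\rho(C\cap L_0y)>0$ for some $y$. Choose $g\in G\cap L_0y$, so that $L_0y=L_0g$, and replace $C$ by $(C\cap L_0g)g^{-1}$. This set is compact, lies in $L_0$, misses $G$, and has positive measure by right invariance.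

Next we find the compact group. For $n\ge1$ choose open $O_n$ with $C\subset O_n\subset L_0$ and $\rho(O_n\setminus C)<1/n$, and by compactness neighborhoods $V_n$ of $e$ in $L_0$ with $CV_n\subset O_n$. By the Kakutani–Kodaira theorem (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm. 8.7), applied to the $\sigma$-compact group $L_0$, there is a compact normal subgroup $N\subset\bigcap_nV_n$ of $L_0$ with $L_0/N$ metrizable. Then $C\subset CN\subset\bigcap_nO_n$, so
$$\rho(CN)=\rho(C)<\infty .$$

Now we find a full coset in $C$. For each $n\in N$ we have $Cn^{-1}\subset CN$ and $\rho(Cn^{-1})=\rho(C)=\rho(CN)$, so $CN\setminus Cn^{-1}$ is null. Hence any finite intersection $Cn_1^{-1}\cap\dots\cap Cn_k^{-1}$ has measure $\rho(CN)>0$ and is nonempty. These are compact sets with the finite intersection property, so there is $x\in\bigcap_{n\in N}Cn^{-1}$. This means $xn\in C$ for all $n\in N$, that is, $xN\subset C$.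

Since $L_0/N$ is metrizable, its point $xN$ is a $G_\delta$, so $xN$ is a $G_\delta$ in $L_0$, and in $L$, because $L_0$ is open. By (b) it meets $G$. But $xN\subset C$ and $C\cap G=\emptyset$, a contradiction. $\square$

**Proof of Theorem 1.** A locally pseudocompact group is thick and locally precompact by Lemma 6, so it is a $V$-group by Section 4. $\blacksquare$

## 6. A thick subgroup of the circle that is not locally pseudocompact

This section proves the second sentence of Theorem 2.

**Step 1: the group.** *We want a proper dense subgroup of $\mathbb T$ so large that countably many translates fill $\mathbb T$.* Algebraically $\mathbb T\cong\mathbb Q/\mathbb Z\oplus\mathbb Q^{(\mathfrak c)}$, so there is a surjective homomorphism $\mathbb T\to\mathbb Q$. Let $H$ be its kernel, a proper subgroup of countable index. Since countably many cosets of $H$ cover $\mathbb T$, $H$ is uncountable. Proper closed subgroups of $\mathbb T$ are finite, so $H$ is dense. Thus $H$ is precompact and metrizable, with completion $\mathbb T$.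

**Step 2: $H$ is thick.** *Translates of a positive-measure set that misses $H$ would fill $\mathbb T$ up to a null set, leaving $H$ null.* Let $\mu$ be Haar measure on $\mathbb T$ and suppose $C\subset\mathbb T\setminus H$ is compact with $\mu(C)>0$. Among the countable unions of translates $Ch$, $h\in H$, there is one, $D$, of maximal measure: take unions whose measures approach the supremum, and unite them. Each $Ch$ misses $H$, so $D\cap H=\emptyset$. Put $A=\mathbb T\setminus D$ and suppose $\mu(A)>0$. The function $x\mapsto\mu(A\cap Cx)$ is continuous, because $|\mu(A\cap Cx)-\mu(A\cap Cx')|\le\|1_{Cx}-1_{Cx'}\|_1$ and translation is continuous in $L^1$. By Fubini its integral is $\mu(A)\mu(C)>0$. So it is positive on a nonempty open set, hence at some $h\in H$. Then $D\cup Ch$ has larger measure than $D$, a contradiction. So $\mu(A)=0$, and $H\subset A$ is null. But $\mathbb T$ is a countable union of translates of $H$, a contradiction.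

**Step 3: $H$ is not locally pseudocompact.** *For metrizable groups, local pseudocompactness is local compactness.* A pseudocompact metrizable space is compact. So if $H$ were locally pseudocompact, it would be locally compact, hence closed in $\mathbb T$, hence equal to $\mathbb T$. It is not. This completes the proof of Theorem 2. $\blacksquare$

## 7. What a counterexample for non-thick groups must look like

We turn to Theorem 3. Write $q\colon L\to K=L/N$. Then $H=q(G)$ is a dense subgroup of $K$.

The first thing to try is $X=H\times J$ for a space $J$, with $G$ acting through $q$ on the first factor. This never gives a counterexample. If $J$ is Tychonoff, the functions $w(y)g(t)$ with $w\in C_c(K)$ and $g$ bounded continuous on $J$ are $\alpha$-uniform, and they separate points from closed sets, so $H\times J$ embeds. If $J$ is not Tychonoff, then $H\times J\supset\{e\}\times J$ is not Tychonoff, so it is not a $G$-space.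

What one can do is vary the fiber. Let $J$ be a Hausdorff space, choose for each $t\in J$ a right coset $\Gamma_t$ of $H$ in $K$, and let $X=\bigcup_t\Gamma_t\times\{t\}\subset K\times J$. Each $\Gamma_t$ is dense in $K$ and invariant under left multiplication by $H$. If all fibers share a point $y$, then $t\mapsto(y,t)$ embeds $J$ in $X$, and the argument above applies again. But with different cosets, a function on $X$ need not restrict to any function on $J$, and $X$ may be Tychonoff although $J$ is not.

An $\alpha$-uniform function on $X$, however, is uniformly continuous along the fibers, so it *does* extend to $K\times J$ and can be restricted to $\{e\}\times J$ (Section 11). Hence we need a space $J$ and a family of cosets such that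

1. some point $p\in J$ cannot be separated from a closed set by a continuous function on $J$;
2. functions on $X$ do separate it, so $X$ is Tychonoff.

The hypothesis on the sets $C_n$ enters through the following functions. We may discard empty $C_n$ and repeat others, so all $C_n\neq\emptyset$. Let $d$ be a compatible metric on $K$, and choose $k_n\in K\setminus HC_n$. Then
$$Hk_n\cap C_n=\emptyset, \tag{2}$$
because $hk_n\in C_n$ would give $k_n\in h^{-1}C_n\subset HC_n$. Let $\Sigma=\omega^{<\omega}$ be the finite sequences, $S=\omega^\omega$ the infinite ones, $|\sigma|$ the length of $\sigma$, $s|n$ the initial segment of $s$ of length $n$. Put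
$$u^n_j(x)=\max\bigl(0,\min(1,\,2-2^jd(x,C_n))\bigr),\qquad f_\sigma=\max_{i<|\sigma|}u^i_{\sigma(i)}\quad(\sigma\in\Sigma),\qquad f_\emptyset=0.$$
So $u^n_j\colon K\to[0,1]$ is a continuous bump around $C_n$: it is $1$ where $d(x,C_n)\le2^{-j}$ and $0$ where $d(x,C_n)\ge2^{1-j}$. These are the escaping bumps of Section 3. For $G=H=\mathbb Q$, $K=\mathbb R$ one can take $C_n=\{q_n\}$, an enumeration of $\mathbb Q$, and $k_n=\sqrt2$, since $HC_n=\mathbb Q$.

**Lemma 7.** (a) If $|\sigma|=n$ and $x\in Hk_n$, there are a neighborhood $W$ of $x$ in $K$ and $j_0$ with $f_{\sigma^{\frown}j}=f_\sigma$ on $W$ for all $j\ge j_0$.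
(b) If $s\in S$ and $x\in H$, there are a neighborhood $W$ of $x$ in $K$ and $n_0$ with $f_{s|n}=1$ on $W$ for all $n\ge n_0$.

*Proof.* (a) By (2), $\eta=d(x,C_n)>0$. On $W=\{y:d(y,C_n)>\eta/2\}$ we have $u^n_j=0$ as soon as $2^{1-j}\le\eta/2$, and $f_{\sigma^{\frown}j}=\max(f_\sigma,u^n_j)$.
(b) We have $x\in C_i$ for some $i$, and $u^i_{s(i)}=1$ on $W=\{y:d(y,C_i)<2^{-s(i)}\}$. Take $n_0=i+1$. $\square$

So on the tree $\Sigma$ the functions $f_\sigma$ start with $0$ at the root, behave continuously at each node ($f_{\sigma^{\frown}j}\to f_\sigma$, but only over the coset $Hk_{|\sigma|}$), and end with $1$ along every branch (over $H$). Real numbers cannot do this. If $c\colon\Sigma\to\mathbb R$ satisfies $c(\sigma)=\lim_jc(\sigma^{\frown}j)$ for all $\sigma$, and $c(s|n)\to0$ for every $s\in S$, then $c(\emptyset)=0$. Otherwise fix $0<\varepsilon<|c(\emptyset)|$ and choose inductively the entries of $s$ so that $|c(s|n)|>\varepsilon$ for all $n$, contradicting $c(s|n)\to0$. The space $J$ will impose these limit relations on continuous functions.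

## 8. The space $J$

The building block is a *plank*: a discrete array of points indexed by $\delta\in D$ and $m\in\omega$, with $D$ uncountable. For each $m$ the *row* $\{(\delta,m)\}_\delta$ converges to an edge point $(\infty,m)$. For each $\delta$ the *column* $\{(\delta,m)\}_m$ converges to a *top*. A continuous real function then takes the same value at all but countably many tops (Section 9). We use one plank for each node $\sigma\in\Sigma$, and glue planks by letting tops converge to tops.

All this is repeated in stages $r=0,1,2,\dots$. Each stage is joined to the next by a link plank, labeled $\Lambda$, and $p$ is the limit of the stages. The repetition serves the topology of $X$ at $p$: each tail of the sequence of stages gives a neighborhood of $p$, and we shall need a separating function for each of them.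

**Points.** Let $a,b$ be two symbols, and
$$D_\sigma=(\{a,b\}\cup\{s\in S:\sigma\subset s\})\times\omega_1\ \ (\sigma\in\Sigma),\qquad D_\Lambda=(\{b\}\cup S)\times\omega_1 .$$
The points of $J$ are, for $r,m\in\omega$:

* $(r,\sigma,\delta,m)$, $(r,\sigma,\infty,m)$, $(r,\sigma,\delta,\infty)$ with $\sigma\in\Sigma$, $\delta\in D_\sigma$;
* $(r,\Lambda,\delta,m)$, $(r,\Lambda,\infty,m)$ with $\delta\in D_\Lambda$;
* $z(r,s,\alpha)$ with $s\in S$, $\alpha<\omega_1$;
* one further point $p$.

The number $r$ is the *stage* of the point. The *plank* $(r,\pi)$, for $\pi\in\Sigma\cup\{\Lambda\}$, consists of the points whose first two coordinates are $r,\pi$. Write $\mathrm{col}(r,\pi,\delta;M)=\{(r,\pi,\delta,m):m\ge M\}$, and call the points $(r,\pi,\delta,m)$ *column points*.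

**Basic neighborhoods** ($M\in\omega$, $E\subset D_\pi$ finite):

* (N1) $(r,\pi,\delta,m)$ is isolated.
* (N2) $(r,\pi,\infty,m)$: itself and $\{(r,\pi,\delta,m):\delta\in D_\pi\setminus E\}$.
* (N3) $t=(r,\sigma,\delta,\infty)$ with $\delta=(s,\alpha)$ or $\delta=(b,\alpha)$: $U_M(t)=\{t\}\cup\mathrm{col}(r,\sigma,\delta;M)$; if $\sigma=\emptyset$ and $\delta=(b,\alpha)$, add $\mathrm{col}(r,\Lambda,(b,\alpha);M)$.
* (N4) $t=(r,\sigma,(a,\alpha),\infty)$: $U_M(t)=\{t\}\cup\mathrm{col}(r,\sigma,(a,\alpha);M)\cup\bigcup_{j\ge M}U_M(t_j)$, where $t_j=(r,\sigma^{\frown}j,(b,\alpha),\infty)$.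
* (N5) $z=z(r,s,\alpha)$: $U_M(z)=\{z\}\cup\bigcup_{n\ge M}U_M\bigl((r,s|n,(s,\alpha),\infty)\bigr)$; if $r\ge1$, add $\mathrm{col}(r-1,\Lambda,(s,\alpha);M)$.
* (N6) $O_M=\{p\}\cup\{t\neq p:\mathrm{stage}(t)\ge M,\ t\ne z(M,s,\alpha)\text{ for all }s,\alpha\}$.

In words: the top of an $a$-column at node $\sigma$ is the limit of the tops of $b$-columns at the children $\sigma^{\frown}j$. The point $z(r,s,\alpha)$ is the limit of tops along the branch $s$. The link plank $(r,\Lambda)$ has the root tops $(r,\emptyset,(b,\alpha),\infty)$ of stage $r$ and the points $z(r+1,s,\alpha)$ of the next stage as its tops.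

**Step 1: this is a base of a topology.** *Each basic set must contain a basic neighborhood of each of its points, and the basic neighborhoods at a point must be directed.* The second is clear, as $U_M(t)$ and $O_M$ decrease in $M$ and finite sets $E$ can be united. The first is clear for N1–N3. In N4 and N5 the sets are made of isolated points, the base point, and sets $U_M$ of type N3. For $O_M$: a basic neighborhood of a point other than $p$ stays in the stage of that point, except that $U_0(z(r,s,\alpha))$ also contains points of stage $r-1$. Those $z\in O_M$ have $r\ge M+1$, so $r-1\ge M$. Moreover a set $U_0(t)$ contains a point $z(\cdot)$ only if that point is $t$ itself. So $O_M$ contains a basic neighborhood of each of its points.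

**Step 2: every basic set $B$ of type N1–N5 is closed.** *We need clopen neighborhoods at all points $t\neq p$.* Name the top of each column:

* the top of $\mathrm{col}(r,\sigma,\delta;0)$ is $(r,\sigma,\delta,\infty)$;
* the top of $\mathrm{col}(r,\Lambda,(b,\alpha);0)$ is $(r,\emptyset,(b,\alpha),\infty)$;
* the top of $\mathrm{col}(r,\Lambda,(s,\alpha);0)$ is $z(r+1,s,\alpha)$.

For $B$ of type N3–N5 let $T(B)$ be the set of its points that are not column points. It is

* $\{t\}$ for N3;
* $\{t\}\cup\{t_j:j\ge M\}$ for N4;
* $\{z\}\cup\{(r,s|n,(s,\alpha),\infty):n\ge M\}$ for N5.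

Inspecting the definitions we see:

* (T) $B$ contains the top of each column it meets. Hence if $B,B'$ are both of type N3–N5 and $T(B)\cap T(B')=\emptyset$, then $B\cap B'=\emptyset$, since the top of a common column point would be common too.
* (R) $B$ meets each plank in at most one column, and contains no point $(r,\pi,\infty,m)$.

Let $t\notin B$. We find a basic neighborhood of $t$ that misses $B$.

*$t$ of type N1.* Take $\{t\}$.

*$t=(r,\pi,\infty,m)$.* If $B$ is of type N2, it belongs to a different row, and the two basic sets are disjoint. Otherwise, by (R) or since $B$ is one point, $B$ meets the row $\{(r,\pi,\delta,m)\}_\delta$ in at most one point. Put its $\delta$ into $E$.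

*$t$ of type N3–N5, $B$ of type N1 or N2.* All column points of $B$ have the same fourth coordinate $m$. For $M>m$ the column points of $U_M(t)$ have fourth coordinate at least $M$, and $U_M(t)$ contains no edge points, so $U_M(t)\cap B=\emptyset$.

*$t$ of type N3, $B$ of type N3–N5.* Here $T(U_0(t))=\{t\}$ and $t\notin B$, so $U_0(t)\cap B=\emptyset$ by (T).

*$t=(r,\sigma,(a,\alpha),\infty)$, $B$ of type N3–N5.* Here $T(U_0(t))=\{t\}\cup\{t_j:j\in\omega\}$. If $B$ is of type N3 based at $t_j$, then $U_M(t)\cap B=\emptyset$ for $M>j$; if it is based elsewhere, $U_0(t)\cap B=\emptyset$. If $B$ is of type N4, it is based at some $t'=(r',\sigma',(a,\alpha'),\infty)\neq t$. A common element of $T(B)$ and $T(U_0(t))$ would be $t'_i=t_j$, so $r'=r$, $\sigma'^{\frown}i=\sigma^{\frown}j$, $\alpha'=\alpha$, and then $t'=t$, a contradiction. If $B$ is of type N5, the elements of $T(B)$ are some $z$ and points with third coordinate $(s,\alpha')$, $s\in S$, which do not occur in $T(U_0(t))$. In the last two cases $U_0(t)\cap B=\emptyset$.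

*$t=z(r,s,\alpha)$, $B$ of type N3–N5.* Here $T(U_0(t))=\{t\}\cup\{(r,s|n,(s,\alpha),\infty):n\in\omega\}$. If $B$ is of type N3 based at $(r,s|n,(s,\alpha),\infty)$, take $M>n$; if it is based elsewhere, $U_0(t)\cap B=\emptyset$. If $B$ is of type N4, $T(B)$ has third coordinates with $a$ or $b$, so it is disjoint from $T(U_0(t))$. If $B$ is of type N5 based at $z(r',s',\alpha')\ne t$, a common element would force $r'=r$, $s'=s$, $\alpha'=\alpha$. So again $U_0(t)\cap B=\emptyset$.

*$t=p$.* $B$ has bounded stage, so $O_M\cap B=\emptyset$ for large $M$.

**Step 3: $J$ is Hausdorff.** *This is needed for $X$ to be Hausdorff.* By Step 2, each $t\neq p$ has a base of clopen neighborhoods; their intersection is $\{t\}$, and each misses some $O_M$. So a point $t\ne p$ is separated from another $t'\neq p$ by a clopen $B\ni t$ with $t'\notin B$, and from $p$ by $B$ and $O_M$.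

## 9. Continuous functions on $J$ cannot separate $p$

**Lemma 8.** If $\psi\colon J\to\mathbb R$ is continuous and $\psi(z(0,s,\alpha))=0$ for all $s,\alpha$, then $\psi(p)=0$.

**Step 1: the plank fact.** *For fixed $(r,\pi)$, $\psi$ is constant on the tops of the columns $\delta$ of the plank $(r,\pi)$, apart from countably many $\delta\in D_\pi$.* By (N2), for each $m$ and $k\ge1$ we have $|\psi(r,\pi,\delta,m)-\psi(r,\pi,\infty,m)|<1/k$ for all but finitely many $\delta$. So $\psi(r,\pi,\delta,m)=\psi(r,\pi,\infty,m)$ for all but countably many $\delta$. Outside a countable set of *exceptional* $\delta$ this holds for all $m$. By (N3)–(N5) each column converges to its top, so for non-exceptional $\delta$ the value of $\psi$ at the top is $\lim_m\psi(r,\pi,\delta,m)=\lim_m\psi(r,\pi,\infty,m)$, independent of $\delta$.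

**Step 2: induction over the stages.** *We show $(Q_r)$: for each $s\in S$, $\psi(z(r,s,\alpha))=0$ for all but countably many $\alpha$.* $(Q_0)$ is given. Assume $(Q_r)$, and let $c(\sigma)$ be the constant value from Step 1 for the plank $(r,\sigma)$.

Since $\Sigma$ is countable and $\omega_1$ is not, there is $\alpha$ such that, for every $\sigma$, $(a,\alpha)$ and $(b,\alpha)$ are non-exceptional for the plank $(r,\sigma)$. By (N4), $\psi(r,\sigma,(a,\alpha),\infty)=\lim_j\psi(r,\sigma^{\frown}j,(b,\alpha),\infty)$, that is, $c(\sigma)=\lim_jc(\sigma^{\frown}j)$ for all $\sigma$.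

Let $s\in S$. By $(Q_r)$ there is $\alpha$ with $\psi(z(r,s,\alpha))=0$ and $(s,\alpha)$ non-exceptional for all planks $(r,s|n)$. By (N5), $c(s|n)\to0$.

By the tree argument at the end of Section 7, $c(\emptyset)=0$. So $\psi(r,\emptyset,(b,\alpha),\infty)=0$ for all but countably many $\alpha$. These points are the tops of the uncountably many columns $(b,\alpha)$ of the plank $(r,\Lambda)$, so the constant of that plank is $0$. Hence $\psi=0$ at all but countably many of its tops, in particular at all but countably many of the points $z(r+1,s,\alpha)$. This implies $(Q_{r+1})$.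

**Step 3: passing to $p$.** *The zeros accumulate at $p$.* For $r>M$ all $z(r,s,\alpha)$ lie in $O_M$. So every neighborhood of $p$ contains zeros of $\psi$, and $\psi(p)=0$. $\square$

## 10. The $G$-space $X$ is Tychonoff

Put $\Gamma_t=Hk_{|\sigma|}$ if $t=(r,\sigma,(a,\alpha),\infty)$, and $\Gamma_t=H$ for all other $t\in J$, and let
$$X=\bigcup_{t\in J}\Gamma_t\times\{t\}\subset K\times J$$
with the subspace topology and the continuous action $g(x,t)=(q(g)x,t)$. So the fiber is changed exactly at the points where Lemma 7(a) needs the coset $Hk_n$. The space $X$ is Hausdorff, as $K$ and $J$ are.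

**Step 1: points $(x,t)$ with $t\ne p$.** *Here clopen sets suffice.* A neighborhood of $(x,t)$ contains $X\cap(W\times B)$ with $W\ni x$ open and $B$ a clopen basic neighborhood of $t$. If $w\in C(K,[0,1])$ has $w(x)=1$ and $w=0$ off $W$, then $w(y)1_B(u)$ is continuous on $X$, is $1$ at $(x,t)$, and vanishes off $X\cap(W\times B)$.

**Step 2: functions that separate the stages.** *For each $r$ we define a function that goes from $1$ to $0$ within stage $r$, by letting the nodes carry the functions $f_\sigma$.* Define $f^{(r)}\colon X\to[0,1]$ by

* $f^{(r)}(x,t)=1$ if $t\ne p$ and $\mathrm{stage}(t)<r$, or if $t=z(r,s,\alpha)$;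
* $f^{(r)}(x,t)=f_\sigma(x)$ if $t$ is a point of the plank $(r,\sigma)$, $\sigma\in\Sigma$;
* $f^{(r)}(x,t)=0$ if $t$ is a point of the plank $(r,\Lambda)$, or $\mathrm{stage}(t)>r$, or $t=p$.

**Step 3: $f^{(r)}$ is continuous.** *We check each type of point $(x,t)\in X$.*

*N1, N2.* A neighborhood of $t$ lies in one plank, where $f^{(r)}$ is a constant or one $f_\sigma$ of the first variable.

*N3.* The same holds unless $\sigma=\emptyset$ and $\delta=(b,\alpha)$, when a column of the link plank is added. For $t$ of stage $r'$, the planks $(r',\emptyset)$ and $(r',\Lambda)$ both carry the value $1$ if $r'<r$ and $0$ if $r'>r$. If $r'=r$, both carry $0$, since $f_\emptyset=0$.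

*N4.* $t=(r',\sigma,(a,\alpha),\infty)$. If $r'\neq r$, $f^{(r)}$ is constant near $(x,t)$. If $r'=r$, then $x\in\Gamma_t=Hk_{|\sigma|}$. Take $W$ and $j_0$ from Lemma 7(a). For $(y,u)\in X$ with $y\in W$, $u\in U_{j_0}(t)$, the point $u$ lies in the plank $(r,\sigma)$ or in a plank $(r,\sigma^{\frown}j)$ with $j\ge j_0$, and in both cases $f^{(r)}(y,u)=f_\sigma(y)$. So $f^{(r)}$ is continuous at $(x,t)$.

*N5.* $t=z(r',s,\alpha)$, $x\in H$. If $r'=r$, the value at $(x,t)$ is $1$. Take $W,n_0$ from Lemma 7(b). On $X\cap(W\times U_{n_0}(t))$ the value is $1$ in the planks $(r,s|n)$, $n\ge n_0$, and also in the link column (if $r\geq 1$), since its stage $r-1$ is less than $r$. If $r'<r$, the value is $1$ on $X\cap(K\times U_0(t))$. If $r'>r$, the value is $0$ there: the node planks have stage $r'>r$, and the link column has stage $r'-1\ge r$, where the plank $(r,\Lambda)$ carries $0$ too.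

*$t=p$.* $f^{(r)}=0$ on $X\cap(K\times O_{r+1})$.

**Step 4: points $(x,p)$.** *Now we separate $(x,p)$ from the complement of a basic neighborhood.* Let $W\ni x$ be open in $K$, $M\in\omega$, and let $w$ be as in Step 1. Consider the continuous function
$$w(y)\bigl(1-f^{(M+1)}(y,u)\bigr).$$
At $(x,p)$ it equals $1$. If it does not vanish at $(y,u)$, then $y\in W$ and $f^{(M+1)}(y,u)\neq1$. So $u=p$, or $\mathrm{stage}(u)\ge M+1$ and $u$ is none of the points $z(M+1,s,\alpha)$. That is, $u\in O_{M+1}\subset O_M$. So the function vanishes off $X\cap(W\times O_M)$.

Hence $X$ is a Tychonoff $G$-space.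

## 11. $X$ has no equivariant compactification

Suppose $X$ embeds equivariantly in a compact Hausdorff $G$-space. The set $X\cap(K\times O_0)$ is a neighborhood of $(e,p)$ that contains no point $(x,z(0,s,\alpha))$. By Lemma 5, after rescaling, there is an $\alpha$-uniform $F$ on $X$ with
$$F(e,p)=1,\qquad F(x,z(0,s,\alpha))=0\ \text{ for all }x\in H,\ s,\ \alpha. \tag{3}$$

**Step 1: $F$ is uniformly continuous along the fibers, uniformly in $t$.** *This is what $\alpha$-uniformity means on $X$.* Let $\varepsilon>0$. Choose an open neighborhood $\tilde V$ of $e$ in $L$ with $|F(v\xi)-F(\xi)|\le\varepsilon$ for all $v\in\tilde V\cap G$, $\xi\in X$. The set $A_0=q(\tilde V)$ is open in $K$. Since $\tilde V\cap G$ is dense in $\tilde V$, $q(\tilde V\cap G)$ is dense in $A_0$. Let $(y,t)\in X$ and $h\in H\cap A_0$. Then $h$ is a limit of elements $h_i\in q(\tilde V\cap G)\subset H$, and $h_iy\to hy$ within $\Gamma_t$. By continuity of $F$, $|F(hy,t)-F(y,t)|\le\varepsilon$. Put $A=A_0\cap A_0^{-1}$, an open symmetric neighborhood of $e$ in $K$. If $y,y'\in\Gamma_t$, then $y'y^{-1}\in H$, because $\Gamma_t$ is a right coset of $H$. So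
$$|F(y',t)-F(y,t)|\le\varepsilon\quad\text{whenever }y,y'\in\Gamma_t,\ y'y^{-1}\in A. \tag{4}$$

**Step 2: extension to all of $K\times J$.** *We want to evaluate over $e$ for every $t$, including those with $e\notin\Gamma_t$.* By (4), for each $t$ the function $F(\cdot,t)$ is uniformly continuous on the dense set $\Gamma_t$ for the right uniformity of $K$, so it extends to a continuous $\hat F(\cdot,t)$ on $K$. Inequality (4) holds for $\hat F$ and all $y,y'\in K$ with $y'y^{-1}\in A$: approximate $y,y'$ by $y_i,y'_i\in\Gamma_t$; as $A$ is open, $y_i'y_i^{-1}\in A$ eventually.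

**Step 3: $\psi(t)=\hat F(e,t)$ is continuous on $J$.** *The fibers change with $t$, so we compare through nearby points of the fibers.* Let $t_0\in J$, $\varepsilon>0$, and $A$ as in Step 1. Pick $y_0\in\Gamma_{t_0}\cap A$. Then $|\hat F(e,t)-\hat F(y_0,t)|\le\varepsilon$ for all $t\in J$. As $F$ is continuous at $(y_0,t_0)\in X$, there are neighborhoods $W\ni y_0$, $B\ni t_0$ with $|F(y,t)-F(y_0,t_0)|<\varepsilon$ on $X\cap(W\times B)$. Let $t\in B$. Since $\Gamma_t$ is dense, there is $y\in\Gamma_t\cap W\cap Ay_0$, and then $|\hat F(y_0,t)-F(y,t)|\le\varepsilon$. Therefore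
$$|\psi(t)-\psi(t_0)|\le|\psi(t)-\hat F(y_0,t)|+|\hat F(y_0,t)-F(y,t)|+|F(y,t)-F(y_0,t_0)|+|F(y_0,t_0)-\psi(t_0)|\le4\varepsilon .$$

**Step 4: contradiction.** *Lemma 8 applies to $\psi$.* At $p$ and at the points $z(0,s,\alpha)$ the fiber is $H\ni e$. So by (3), $\psi(z(0,s,\alpha))=F(e,z(0,s,\alpha))=0$ for all $s,\alpha$, while $\psi(p)=F(e,p)=1$. This contradicts Lemma 8. So the $G$-space $X$ does not embed, and $G$ is not a $V$-group. This proves Theorem 3. $\blacksquare$

## 12. $\sigma$-compact and countable groups

**Proof of Corollary 4.** Locally compact groups are $V$-groups (de Vries; see also Section 3).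

Conversely, let $G=\bigcup_nC_n'$ be a $V$-group with all $C_n'$ compact.

**Step 1: the completion.** *We place $G$ in a $\sigma$-compact locally compact group.* For each open neighborhood $U$ of $e$, each $C_n'$ is covered by finitely many translates $xU$, so $G$ is $\omega$-narrow. Hence $G$ is locally precompact (Megrelishvili and Scarr). Let $L$ be its completion, and $U$ a compact neighborhood of $e$ in $L$. For $x\in L$ the set $xU^{-1}$ is a neighborhood of $x$, so it meets $G$. Hence $L=GU=\bigcup_nC_n'U$ is $\sigma$-compact.

**Step 2: a metrizable quotient that still sees a hole.** *We verify the hypotheses of Theorem 3 under the assumption $G\ne L$.* Pick $y\in L\setminus G$ and neighborhoods $V_n$ of $e$ in $L$ with $yV_n\cap C_n'=\emptyset$. By the Kakutani–Kodaira theorem there is a compact normal subgroup $N\subset\bigcap_nV_n$ of $L$ with $K=L/N$ metrizable. Then $yN$ misses every $C_n'$, so $yN\cap G=\emptyset$. Let $q\colon L\to K$ be the quotient map and $H=q(G)$. If $q(y)=q(g)$ with $g\in G$, then $g\in yN$, which is impossible. So $q(y)\notin H$. Put $C_n=q(C_n')$. Each $C_n$ is compact, hence closed, $H=\bigcup_nC_n$,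 and $HC_n\subset H\ne K$. By Theorem 3, $G$ is not a $V$-group, a contradiction. So $G=L$ is locally compact.

**Step 3: countable groups.** *Countable groups are $\sigma$-compact, so only the word "discrete" needs an argument.* A discrete group is locally compact, hence a $V$-group. If a countable group is a $V$-group, then it is locally compact by Step 2. By the Baire category theorem one of its countably many points is open, and by homogeneity all are, so the group is discrete. $\blacksquare$
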